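
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Free algebras for infinitary theories in predicative toposes}


\begin{abstract}
A predicative topos is a locally cartesian closed pretopos with $W$-types that
satisfies the axiom of multiple choice $\mathbf{AMC}$. We prove that internally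
to a predicative topos every algebraic theory, with operations of arbitrary
arities, has free algebras. This confirms a conjecture from
\cite{PTR}. The free algebra consists of terms whose arguments are indexed by
covers of the arities, modulo an inductively generated partial equivalence
relation. The same method gives free models of infinitary Horn theories,
presentations by generators and relations, and colimits of models. In the other
direction we show, in $\mathbf{ZFC}$, that there is a Boolean topos in which
all free algebras exist internally but $\mathbf{AMC}$ fails.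
\end{abstract}

\section{The question}

An algebraic theory prescribes operations with given arities, possibly infinite,
and equations between terms. Does it have a free model on every set $Y$?

For finite arities the answer is a familiar construction: take the set $T$ of
terms over $Y$ and divide by the least congruence $\equiv$ that contains all
instances of the equations. To apply an operation to finitely many classes,
choose a representative of each, apply the operation to the representatives, and
take the class of the result. If the arity is an infinite set $B$, the same step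
requires lifting a family $B\to T/{\equiv}$ to a family $B\to T$, and this is an
instance of the axiom of choice. With choice the construction works for every
theory. Without it there is a real obstruction: by a theorem of Blass,
$\mathbf{ZF}$ cannot show that every algebraic theory has free algebras.

The \emph{axiom of multiple choice} is a weak substitute for choice. In
set-theoretic terms it says, stably under slicing, that for every set $X$ there
is a \emph{set} of surjections onto $X$ such that every surjection onto $X$ is
refined by one in this set. Here a surjection $g$ is refined by $f$ if $f$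
factors through $g$. If every surjection onto $X$ splits, the single surjection
$\mathrm{id}_X$ refines them all. So $\mathbf{AMC}$ follows from the axiom of
choice, and it allows choice to fail as long as the failure is controlled by a
set of covers. It is then natural to ask whether this control is enough for free
algebras. The conjecture from \cite{PTR} is that it is: \emph{internally to a
predicative topos every algebraic theory has free algebras}. The definitions are
recalled in Section~\ref{sec:setting}. Our main result is that the conjecture is
true.

\begin{theoremA}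
Let $\mathcal E$ be a predicative topos. For every object $I$ of $\mathcal E$,
every algebraic theory in $\mathcal E/I$ and every object $Y$ of $\mathcal E/I$,
there is a free model on $Y$ in $\mathcal E/I$, with the universal property
holding stably under base change.
\end{theoremA}

The idea can be stated in one sentence: since a family $B\to F$ of classes lifts
to representatives only after passing to a cover $D\to B$, let the terms
themselves have covers of $B$ as their arities. Three difficulties arise.
\begin{itemize}
\item A term whose arguments are indexed by a cover may be meaningless, because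
two arguments over the same point of $B$ may be inequivalent, and whether they
are depends on the congruence still to be built. We therefore generate a
\emph{partial} equivalence relation.
\item A predicative topos need not have power objects, so a least relation
cannot in general be formed as the intersection of all closed ones. We form it
from derivation trees, and $\mathbf{AMC}$ is what makes this work.
\item The equations are given by ordinary terms, which have no canonical
translation into terms over covers. We use all translations at once.
\end{itemize}

Blass's theorem shows that some hypothesis of the kind of $\mathbf{AMC}$ cannot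
be omitted. But $\mathbf{AMC}$ itself is strictly stronger than the existence of
free algebras, even for Boolean toposes.

\begin{theoremC}[$\mathbf{ZFC}$]
There is a Boolean topos with natural numbers object in which, internally, every
algebraic theory has free algebras, but in which $\mathbf{AMC}$ fails.
\end{theoremC}

Section~\ref{sec:case} carries out the construction by hand for one operation
of countable arity. Section~\ref{sec:tools} provides the tools, and
Sections~\ref{sec:construction} and~\ref{sec:universal} prove Theorem~A from the
stated axioms alone. Section~\ref{sec:horn} extends it to Horn theories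
(Theorem~B) and deduces presentations and colimits.
Section~\ref{sec:converse} proves Theorem~C.

\section{The setting}\label{sec:setting}

\subsection{$\Pi W$-pretoposes and their internal language}

A \emph{pretopos} has finite limits, finite coproducts that are disjoint and
stable under pullback, and stable effective quotients of equivalence relations.
Every epi in a pretopos is the quotient of its kernel pair, epis are stable
under pullback, and every map factors as an epi followed by a mono. A pretopos
is \emph{locally cartesian closed} if every pullback functor
$u^*:\mathcal E/I\to\mathcal E/J$ has a right adjoint $\Pi_u$. For $f:B\to A$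
we write $B_a$ for the fibre over $a$ and
\[
P_f(X)=\sum_{a\in A}X^{B_a}
\]
for the \emph{polynomial functor} of $f$. Its initial algebra, if it exists, is
the \emph{$W$-type} of $f$. Its elements are written $\sup_a(t)$ with $a\in A$
and $t\in W^{B_a}$, the values of $t$ being denoted $t_b$. By Lambek's lemma the
structure map of an initial algebra is an isomorphism, so
\[
\textstyle\sup_a(t)=\sup_{a'}(t')\iff a=a'\text{ and }t=t'.
\]
A \emph{$\Pi W$-pretopos} is a locally cartesian closed pretopos in which every
map has a $W$-type. In particular it has a natural numbers object, and each of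
its slices is again a $\Pi W$-pretopos. For an object $Y$, the functor
$X\mapsto Y+\sum_{a}X^{B_a}$ is the polynomial functor of $B\to A\to A+Y$; its
initial algebra is therefore a $W$-type too, and its constructors are injective
and have disjoint images.

We argue in the internal language of $\mathcal E$: intuitionistic first-order
logic with dependent types and function types, in which functional relations
define maps and equivalence relations have effective quotients. It is
interpreted by Kripke--Joyal semantics. Elements are generalized elements at a
stage $J$; a universal statement refers to all later stages $J'\to J$; an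
existential statement asks for a witness after passing to some epi $J'\to J$.
Since power objects need not exist, we do not quantify over subobjects inside
the language. We say ``surjective'' for an epi. If $\pi:D\to B$ is surjective, a
map on $D$ that is constant on the fibres of $\pi$ factors uniquely through
$\pi$, since $\pi$ is the quotient of its kernel pair.

Maps out of a $W$-type are defined by \emph{recursion}, that is, by initiality.
\emph{Induction} also holds: a subobject $U$ of a $W$-type $W$ that is closed
under the constructors is all of $W$. Indeed, $U$ is then an algebra, and the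
composite of the unique homomorphism $W\to U$ with the inclusion is the
identity. Both may be used with parameters, that is, in the slice over an object
of parameters, because $W$-types are stable under pullback to slices
(Section~\ref{sec:basechange}).

\subsection{Collection squares and the axiom of multiple choice}

\begin{definition}
A commutative square
\[
\begin{array}{ccc}
D & \xrightarrow{\ \pi\ } & B\\
\downarrow & & \downarrow\\
C & \longrightarrow & A
\end{array}
\]
is a \emph{collection square} if
\begin{itemize}
\item[(i)] the induced map $D\to B\times_AC$ is an epi;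
\item[(ii)] internally, for every $a\in A$ and every epi $p:Z\to B_a$ there is
$c\in C_a$ such that $D_c\to B_a$ factors through $p$.
\end{itemize}
We call it a collection square \emph{over} its right side $B\to A$.
\end{definition}

We write $|c|\in A$ for the image of $c\in C$, and $\pi_c:D_c\to B_{|c|}$ for
the restriction of $\pi$. Condition (i) says that every $\pi_c$ is surjective.
So the square is a family of covers $\pi_c$ of the fibres of $B\to A$, and (ii)
says that every cover of a fibre is refined by one of them. Written out, (ii)
means:
\begin{itemize}
\item[(ii$'$)] for every $J\to A$ and every epi $Z\to J\times_AB$ there are an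
epi $J'\to J$, a map $\gamma:J'\to C$ over $A$, and a map $J'\times_CD\to Z$
over $J\times_AB$.
\end{itemize}

\begin{definition}
$\mathcal E$ satisfies $\mathbf{AMC}$ if for every map $f:B\to A$ there is an
epi $q:A'\to A$ such that there is a collection square over $q^*f$. A
\emph{predicative topos} is a $\Pi W$-pretopos satisfying $\mathbf{AMC}$.
\end{definition}

\subsection{Theories, models, free models}

The following takes place in a slice $\mathcal E/I$ of a $\Pi W$-pretopos.
A \emph{signature} is a map $\alpha:B\to A$; the elements of $A$ are the
operation symbols and $B_a$ is the arity of $a$. For an object $V$ of variables,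
the object of terms $T_\alpha(V)$ is the initial algebra of
$X\mapsto V+\sum_{a\in A}X^{B_a}$. An \emph{algebraic theory} consists of a
signature $\alpha$, an object $V$ of variables, an object $E$ of equations, and
maps $l,r:E\rightrightarrows T_\alpha(V)$.

An \emph{$\alpha$-algebra} is an object $X$ with a map
$s:\sum_{a\in A}X^{B_a}\to X$, whose components we write $s_a:X^{B_a}\to X$; a
\emph{homomorphism} is a map commuting with the structure maps. For
$\rho:V\to X$ let $\bar\rho:T_\alpha(V)\to X$ be the unique map given by
initiality, so $\bar\rho(v)=\rho(v)$ and
$\bar\rho(\sup_at)=s_a(b\mapsto\bar\rho(t_b))$. If $h$ is a homomorphism then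
$h\circ\bar\rho=\overline{h\rho}$. The algebra $X$ is a \emph{model} if
internally $\bar\rho(l(e))=\bar\rho(r(e))$ for all $\rho\in X^V$ and $e\in E$.

A \emph{free model} on $Y$ is a model $F$ with a map $\eta:Y\to F$ such that for
every $u:J\to I$, every map $u^*Y\to X$ into a model $X$, in $\mathcal E/J$, of
the pulled-back theory factors as $h\circ u^*\eta$ for a unique homomorphism
$h:u^*F\to X$. A theory \emph{has free algebras} if there is a free model on
every object $Y$ of $\mathcal E/I$. That \emph{internally to $\mathcal E$ every
algebraic theory has free algebras} means that for every object $I$ of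
$\mathcal E$, every algebraic theory in $\mathcal E/I$ has free algebras.

\section{A worked case: one idempotent operation of countable arity}
\label{sec:case}

In this section we argue about sets, without choice, and take the existence of
least relations for granted. The theory has one operation $s$ of arity
$\mathbb N$ and the single equation
\[
s(x,x,x,\dots)=x .
\]
Let $Y$ be a set.

\paragraph{Why ordinary terms are not enough.} Let $T$ be the initial algebra of
$X\mapsto Y+X^{\mathbb N}$ and let $\equiv$ be the least congruence with
$\sup(t,t,\dots)\equiv t$. To define $s$ on $T/{\equiv}$ we must apply it to a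
sequence $\varphi:\mathbb N\to T/{\equiv}$. If $\varphi$ lifts to a sequence of
terms, the value is clear. But without countable choice nothing guarantees that
$T^{\mathbb N}\to(T/{\equiv})^{\mathbb N}$ is surjective.

\paragraph{Raw terms.} Using $\mathbf{AMC}$, fix a set $C$ and surjections
$\pi_c:D_c\to\mathbb N$ for $c\in C$ such that every surjection onto $\mathbb N$
is refined by some $\pi_c$. Let $R$ be the initial algebra of
$X\mapsto Y+\sum_{c\in C}X^{D_c}$, with constructors $\eta_0(y)$ and $\sup_c(g)$
for $g:D_c\to R$. The raw term $\sup_c(g)$ is meant to denote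
$s(x_0,x_1,\dots)$, where $x_n$ is the common class of all $g(d)$ with
$\pi_c(d)=n$; if there is no such common class, it denotes nothing. Let $\sim$
be the least symmetric and transitive relation on $R$ such that
\begin{itemize}
\item[(a)] $\eta_0(y)\sim\eta_0(y)$;
\item[(b)] if $g(d)\sim g'(d')$ whenever $\pi_c(d)=\pi_{c'}(d')$, then
$\sup_cg\sim\sup_{c'}g'$;
\item[(c)] if $w\sim w$, then $\sup_c(d\mapsto w)\sim w$ for every $c\in C$.
\end{itemize}
Let $F_0=\{w:w\sim w\}$, $F=F_0/{\sim}$ and $\eta(y)=[\eta_0(y)]$.

\paragraph{$F$ is a model.} Let $\varphi:\mathbb N\to F$. The map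
$\{(n,w):w\in F_0,\ [w]=\varphi(n)\}\to\mathbb N$ is surjective, hence refined
by some $\pi_c$. This gives $g:D_c\to F_0$ with $[g(d)]=\varphi(\pi_cd)$. Put
$s(\varphi)=[\sup_cg]$. By (b) with $(c',g')=(c,g)$ we have $\sup_cg\in F_0$,
and by (b) again a different choice $(c',g')$ gives the same class. If $\varphi$
is constant with value $[w]$, we may keep $c$ and replace $g$ by the constant
function with value $w$, and (c) gives $s(\varphi)=[w]$. So the equation holds.

\paragraph{Maps out of $F$.} Let $X$ be a model and $u:Y\to X$. Say that
$\eta_0(y)$ has value $u(y)$, and that $\sup_cg$ has value $s(x)$ whenever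
$x:\mathbb N\to X$ is such that each $g(d)$ has value $x(\pi_cd)$. By induction
a raw term has at most one value, since $\pi_c$ is surjective and so $x$ is
determined by the values of the $g(d)$. The relation ``$w$ and $w'$ have a
common value'' is therefore transitive; it is symmetric, and it satisfies (a),
(b), (c). For (c): if $w$ has value $x$, then $\sup_c(d\mapsto w)$ has value
$s(x,x,\dots)=x$. For (b): the premise makes all $g(d)$ and $g'(d')$ over the
same $n$ share one value $x_n$, and then $s(x)$ is a common value of both sides.
So each $w\in F_0$ has a value, which depends only on $[w]$, and this is a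
homomorphism $h:F\to X$ with $h\eta=u$. It is unique because $F$ has no proper
subalgebra containing $\eta(Y)$; we prove this in general in
Proposition~\ref{prop:generated}.

\paragraph{A meaningless raw term.} Let $Y=\{y,z\}$ with $y\ne z$, and suppose
that $d_0\ne d_1$ in $D_c$ both lie over $0$. Let $g(d_1)=\eta_0(z)$ and
$g(d)=\eta_0(y)$ for $d\neq d_1$. In the model $X=\mathbb N$ with
$s(\varphi)=\varphi(0)$, $u(y)=0$ and $u(z)=1$, the raw term $\sup_cg$ has no
value: a value would require some $x$ with $x(0)=0$ and $x(0)=1$. Since every
element of $F_0$ has a value, $\sup_cg\not\sim\sup_cg$. So $\sim$ is only a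
partial equivalence relation, and passing to $F_0$ is necessary.

\paragraph{What the general case adds.} The equation above became one rule (c)
for each cover $c$. In general the two sides of an equation are nested terms,
whose operations must be replaced at every node by raw ones, and an assignment
of infinitely many variables to classes in $F$ again needs a cover, this time of
$V$. Finally, least relations must be constructed without power objects.

\section{Tools}\label{sec:tools}

\subsection{Base change}\label{sec:basechange}

Free models must be stable under base change, so we need to know that $W$-types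
are. The following lemma gives this, and it will be used again in
Section~\ref{sec:converse}.

\begin{lemma}\label{lem:adj}
Let $\Phi:\mathcal T\to\mathcal T'$ have a right adjoint $\Psi$ with counit
$\varepsilon$, and let $P,P'$ be endofunctors of $\mathcal T,\mathcal T'$ with a
natural isomorphism $\Phi P\cong P'\Phi$. Then $\Phi$ sends $P$-algebras to
$P'$-algebras. For a $P'$-algebra $(X,s)$, make $\Psi X$ a $P$-algebra via the
transpose of
\[
\Phi P\Psi X\cong P'\Phi\Psi X\xrightarrow{P'\varepsilon}P'X\xrightarrow{\ s\ }X .
\]
For every $P$-algebra $Z$, transposition is a bijection between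
$P'$-homomorphisms $\Phi Z\to X$ and $P$-homomorphisms $Z\to\Psi X$. Hence
$\Phi$ preserves initial algebras, and $\varepsilon:\Phi\Psi X\to X$ is a
homomorphism.
\end{lemma}

\begin{proof}
Let $z:PZ\to Z$ be the structure map, and let $t:Z\to\Psi X$ have transpose
$t'=\varepsilon\circ\Phi t$. The transpose of $t\circ z$ is $t'\circ\Phi z$. The
transpose of the composite of $Pt$ with the structure map of $\Psi X$ is, up to
the isomorphism $\Phi PZ\cong P'\Phi Z$, the map
$s\circ P'\varepsilon\circ P'\Phi t=s\circ P'(t')$. So $t$ is a homomorphism if
and only if $t'$ is. If $Z$ is initial there is exactly one homomorphism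
$Z\to\Psi X$, hence exactly one $\Phi Z\to X$. The last claim is the case
$t=1_{\Psi X}$.
\end{proof}

Let $u:J\to I$. The functor $u^*:\mathcal E/I\to\mathcal E/J$ preserves finite
limits, finite coproducts, images, quotients and dependent products. It
therefore commutes with polynomial functors, and it has the right adjoint
$\Pi_u$. By Lemma~\ref{lem:adj} it preserves $W$-types. It also preserves maps
defined by recursion, since these are the unique solutions of their recursion
equations.

\subsection{Covers}

\begin{lemma}\label{lem:squares}
Let $\mathcal E$ be a $\Pi W$-pretopos.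
\begin{itemize}
\item[(a)] A square in $\mathcal E/I$ is a collection square in $\mathcal E/I$
if and only if it is one in $\mathcal E$.
\item[(b)] Collection squares are stable under pullback along any $A_1\to A$,
and under base change $u^*$.
\item[(c)] If $\mathcal E$ satisfies $\mathbf{AMC}$, then in every slice
$\mathcal E/I$ there is a collection square over \emph{every} map $f:B\to A$. In
particular every slice is again a predicative topos.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Condition (i) is the same in both categories. In (ii$'$), an object of
$\mathcal E/I$ with a map to $A$ over $I$ is the same as an object of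
$\mathcal E$ with a map to $A$.

(b) Epis are stable, so (i) is inherited. Let $J\to A_1$ and let
$Z\to J\times_{A_1}(A_1\times_AB)=J\times_AB$ be epi. Apply (ii$'$) to
$J\to A_1\to A$ to get an epi $J'\to J$, a map $\gamma:J'\to C$ over $A$ and
$J'\times_CD\to Z$. Then $(J'\to A_1,\gamma)$ is a map $J'\to A_1\times_AC$ over
$A_1$, and $J'\times_{A_1\times_AC}(A_1\times_AD)=J'\times_CD$. So (ii$'$) holds
for the pulled-back square. Base change along $u:J\to I$ is the case
$A_1=J\times_IA$, by (a).

(c) Let $q:A'\to A$ be an epi with a collection square $D\to q^*B$, $C\to A'$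
over $q^*f$. Compose its horizontal maps with $q^*B\to B$ and $q$. We have
$C\times_AB=C\times_{A'}q^*B$, so (i) holds over $f$. For (ii$'$), let $J\to A$
and let $Z\to J\times_AB$ be epi. Put $J_1=J\times_AA'$, which is epi over $J$.
Pulling back gives an epi
$Z_1=J_1\times_JZ\to J_1\times_AB=J_1\times_{A'}q^*B$. Now (ii$'$) for the given
square yields an epi $J'\to J_1$, a map $\gamma:J'\to C$ over $A'$ and a map
$J'\times_CD\to Z_1$. Compose with $J_1\to J$ and $Z_1\to Z$. If $f$ lies in
$\mathcal E/I$, the whole square lies over $I$ via $A$, and (a) applies.
\end{proof}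

The next lemma is the form in which condition (ii) is used: a choice of
witnesses is possible over a cover.

\begin{lemma}\label{lem:choice}
Let $D\to C$ be the left side of a collection square over $B\to A$. Let
$\Delta\to A$, $z\mapsto|z|$, be an object of parameters, let $M\to\Delta$ be a
family, and let $\theta_z(b,m)$ be a relation between $b\in B_{|z|}$ and
$m\in M_z$. Then internally, for every $z\in\Delta$:
\[
\forall b\in B_{|z|}\,\exists m\in M_z\ \theta_z(b,m)
\ \Longrightarrow\
\exists c\in C_{|z|}\,\exists g\in M_z^{D_c}\,\forall d\in D_c\
\theta_z(\pi d,g(d)).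
\]
\end{lemma}

\begin{proof}
Let $J\subseteq\Delta$ be the subobject of those $z$ that satisfy the
hypothesis, and let $Z=\{(z,b,m):z\in J,\ \theta_z(b,m)\}$. By hypothesis
$Z\to J\times_AB$ is epi. Take $J'\to J$, $\gamma$ and $J'\times_CD\to Z$ from
(ii$'$). Composing the last map with the projection $(z,b,m)\mapsto m$ gives, at
stage $J'$, an element $g$ of $M_z^{D_\gamma}$, and $\theta_z(\pi d,g(d))$ holds
because the map to $Z$ is over $J\times_AB$. Since $J'\to J$ is epi, the
existential statement holds over $J$.
\end{proof}

\subsection{Inductive definitions}

We need the least subobject of $S$ closed under given rules. An element should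
belong to it if it has a derivation, and derivations are trees. Two points need
care. A rule may have infinitely many premises, each of which has a derivation,
and to build one tree we must choose derivations for all of them; this is
possible over a cover of the premises, so the nodes of our trees branch over
covers. Moreover, ``$w$ is a derivation of $s$'' must be defined by recursion on
$w$ without recursion into a power object. For this we label the nodes of $w$ in
two ways and compare the results.

\begin{lemma}[Inductive definitions]\label{lem:ind}
Let $\mathcal E$ be a predicative topos. In $\mathcal E/I$, let $S$ be an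
object, $\varphi:P\to Q$ a map (a rule $q\in Q$ has premises indexed by $P_q$),
and $m:P\to S$, $k:Q\to S$ maps (premises and conclusion). Call $U\subseteq S$
\emph{closed} if
\[
\forall q\in Q\ \bigl((\forall p\in P_q\ m(p)\in U)\Rightarrow k(q)\in U\bigr).
\]
There is a subobject $\mathrm{Ind}\subseteq S$ such that, for every $u:J\to I$,
$u^*\mathrm{Ind}$ is closed and is contained in every closed subobject of $u^*S$
in $\mathcal E/J$.
\end{lemma}

\begin{proof}
Take a collection square over $\varphi$ with left side $D\to C$ and top map
$\pi:D\to P$ (Lemma~\ref{lem:squares}(c)). Let $W$ be the $W$-type of $D\to C$,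
the object of trees whose nodes carry a rule $|c|$ together with a cover of its
premises. Let $W^*$ be the $W$-type of $S\times D\to S\times C$, in which nodes
carry in addition a label in $S$. By recursion define
\begin{align*}
\mathrm{con}&:W\to W^*, &
\mathrm{con}(\textstyle\sup_cw)&=\textstyle\sup_{k(|c|),\,c}
 \bigl(d\mapsto\mathrm{con}(w_d)\bigr),\\
\mathrm{req}&:S\times W\to W^*, &
\mathrm{req}(s,\textstyle\sup_cw)&=\textstyle\sup_{s,\,c}
 \bigl(d\mapsto\mathrm{req}(m(\pi d),w_d)\bigr),
\end{align*}
the second as a map $W\to(W^*)^S$. So $\mathrm{con}$ labels each node by the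
conclusion of its rule, while $\mathrm{req}(s,-)$ labels the root by $s$ and
every other node by the premise it has to prove. Let
\[
\mathrm{Tr}=\{(s,w)\in S\times W:\mathrm{con}(w)=\mathrm{req}(s,w)\}.
\]
For example, let $S=\mathbb N$ with an axiom $0$ and rules ``from $n$ infer
$n+2$'', and let all covers be identities. In the tree that applies the rule
with $n=1$ to the axiom, the leaf has conclusion $0$ but is required to prove
$1$, so the two labelings differ.

By injectivity of constructors,
\begin{equation}\label{eq:Tr}
(s,\textstyle\sup_cw)\in\mathrm{Tr}\iff
s=k(|c|)\ \wedge\ \forall d\in D_c\ \ (m(\pi d),w_d)\in\mathrm{Tr}.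
\end{equation}
Put $\mathrm{Ind}=\{s\in S:\exists w\in W\ (s,w)\in\mathrm{Tr}\}$.

\emph{Closed.} Suppose that for all $p\in P_q$ there is $w$ with
$(m(p),w)\in\mathrm{Tr}$. By Lemma~\ref{lem:choice} there are $c\in C_q$ and
$w\in W^{D_c}$ with $(m(\pi d),w_d)\in\mathrm{Tr}$ for all $d\in D_c$. Then
$(k(q),\sup_cw)\in\mathrm{Tr}$ by \eqref{eq:Tr}.

\emph{Least.} Let $U$ be closed. We show
$\forall s\,((s,w)\in\mathrm{Tr}\Rightarrow s\in U)$ by induction on $w$. If
$(s,\sup_cw)\in\mathrm{Tr}$, then $s=k(|c|)$ and, by \eqref{eq:Tr} and the
induction hypothesis, $m(\pi d)\in U$ for all $d\in D_c$. Since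
$\pi_c:D_c\to P_{|c|}$ is surjective, all premises of the rule $|c|$ lie in $U$,
so $s\in U$.

\emph{Base change.} The pulled-back square is a collection square over
$u^*\varphi$ by Lemma~\ref{lem:squares}(b), and $u^*$ preserves $W$, $W^*$,
$\mathrm{con}$, $\mathrm{req}$, the equalizer $\mathrm{Tr}$ and the image
$\mathrm{Ind}$. So $u^*\mathrm{Ind}$ is the result of the same construction in
$\mathcal E/J$, and the two arguments above apply there.
\end{proof}

In applications the subobject $U$ may depend on parameters. One then uses
leastness in the slice over the object of those parameters for which $U$ is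
closed.

\section{The construction}\label{sec:construction}

Let $\mathcal E$ be a predicative topos. By Lemma~\ref{lem:squares}(c) every
slice $\mathcal E/I$ is again a predicative topos, and
$(\mathcal E/I)/u=\mathcal E/J$ for $u:J\to I$. So to prove Theorem~A we may
assume $I=1$. Fix a theory $(\alpha:B\to A,\ V,\ l,r:E\rightrightarrows T)$ with
$T=T_\alpha(V)$, and an object $Y$, in $\mathcal E$. We work in the internal
language of $\mathcal E$.

\subsection{Raw terms}

Fix collection squares
\begin{itemize}
\item over $\alpha:B\to A$, with left side $D\to C$, giving surjections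
$\pi_c:D_c\to B_{|c|}$ for $c\in C$;
\item over $V\to1$, with left side $V_K\to K$, giving surjections
$\tau_k:V_k\to V$ for $k\in K$.
\end{itemize}
Let $R$, the object of \emph{raw terms}, be the initial algebra of
$X\mapsto Y+\sum_{c\in C}X^{D_c}$, with constructors $\eta_0(y)$ and
$\sup_c(g)$ for $g\in R^{D_c}$.

The equations will be imposed on raw terms through raw versions of $l(e)$ and
$r(e)$. For $k\in K$ let $N_k$ be the initial algebra of
$X\mapsto V_k+\sum_{c\in C}X^{D_c}$; this is a $W$-type in the slice over $K$.
Its elements are raw terms in variables from the cover $V_k$ of $V$. For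
$\sigma\in R^{V_k}$, substitution $N_k\to R$, $n\mapsto n[\sigma]$, is defined
by recursion:
\[
v[\sigma]=\sigma(v),\qquad
(\textstyle\sup_cn)[\sigma]=\sup_c(d\mapsto n_d[\sigma]).
\]

\subsection{Representing ordinary terms}

We have no map $T\to N_k$ that rewrites a term into a raw term: at each node $a$
one would have to choose a cover $c\in C_a$, and then choose rewritten versions
of the arguments. We therefore use a relation. For $k\in K$ let
$\mathrm{Rep}_k\subseteq N_k\times T$ (``$n$ represents $t$'') be the least
relation such that
\begin{itemize}
\item $\mathrm{Rep}_k(v,\tau_k(v))$ for $v\in V_k$;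
\item for $c\in C$, $a=|c|$, $n\in N_k^{D_c}$ and $t\in T^{B_a}$: if
$\mathrm{Rep}_k(n_d,t_{\pi d})$ for all $d\in D_c$, then
$\mathrm{Rep}_k(\sup_cn,\sup_at)$.
\end{itemize}
It exists by Lemma~\ref{lem:ind} in the slice over $K$. The rule object is the
sum of $V_k$ and the object of triples $(c,n,t)$, and the premise sets are
$\emptyset$ and $D_c$.

\begin{lemma}\label{lem:R}
For every $k\in K$ and $t\in T$ there is $n\in N_k$ with $\mathrm{Rep}_k(n,t)$.
\end{lemma}

\begin{proof}
Induction on $t$. If $t=v\in V$, use surjectivity of $\tau_k$. Let
$t=\sup_at'$, and suppose that for every $b\in B_a$ there is $n$ with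
$\mathrm{Rep}_k(n,t'_b)$. By Lemma~\ref{lem:choice} there are $c\in C_a$ and
$n\in N_k^{D_c}$ with $\mathrm{Rep}_k(n_d,t'_{\pi d})$ for all $d\in D_c$. So
$\sup_cn$ represents $\sup_at'$.
\end{proof}

\subsection{The relation on raw terms}

Let $\sim$ be the least relation on $R$ closed under the following rules.
\begin{itemize}
\item[(\textsf{gen})] $\eta_0(y)\sim\eta_0(y)$ for $y\in Y$.
\item[(\textsf{op})] For $a\in A$, $c,c'\in C_a$, $g\in R^{D_c}$ and
$g'\in R^{D_{c'}}$: if $g(d)\sim g'(d')$ for all
$(d,d')\in D_c\times_{B_a}D_{c'}$, then $\sup_cg\sim\sup_{c'}g'$.
\item[(\textsf{sym})] If $w\sim w'$, then $w'\sim w$.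
\item[(\textsf{tr})] If $w\sim w'$ and $w'\sim w''$, then $w\sim w''$.
\item[(\textsf{eq})] For $k\in K$, $\sigma\in R^{V_k}$, $e\in E$ and
$p,p'\in N_k$ with $\mathrm{Rep}_k(p,l(e))$ and $\mathrm{Rep}_k(p',r(e))$: if
$\sigma(v)\sim\sigma(v')$ for all $(v,v')\in V_k\times_VV_k$, then
$p[\sigma]\sim p'[\sigma]$.
\end{itemize}
The premise of (\textsf{eq}) says that $\sigma$ defines an assignment of the
variables in $V$ to classes. Lemma~\ref{lem:ind} applies with $S=R\times R$: the
rule object is the sum of $Y$, of $\{(c,c',g,g'):|c|=|c'|\}$, of $R^2$, of $R^3$
and of the object of tuples $(k,\sigma,e,p,p')$ as in (\textsf{eq}). The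
corresponding premise sets are $\emptyset$, $D_c\times_{B_a}D_{c'}$, $1$, $1+1$
and $V_k\times_VV_k$; they form an object over the rule object.

By (\textsf{sym}) and (\textsf{tr}), $\sim$ is a partial equivalence relation,
and $w\sim w'$ implies $w\sim w$ and $w'\sim w'$. Let
\[
F_0=\{w\in R:w\sim w\},\qquad F=F_0/{\sim},\qquad \eta(y)=[\eta_0(y)].
\]
Quotients are effective, so for $w,w'\in F_0$ we have $[w]=[w']$ if and only if
$w\sim w'$.

\subsection{$F$ is a model}

\begin{lemma}\label{lem:alg}
There is a unique $\alpha$-algebra structure on $F$ with
\begin{equation}\label{eq:op}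
s_a(\phi)=[\textstyle\sup_cg]\quad\text{whenever }c\in C_a,\ g\in F_0^{D_c}
\text{ and }[g(d)]=\phi(\pi d)\text{ for all }d\in D_c .
\end{equation}
In particular, $\sup_cg\in F_0$ for all such $c$ and $g$.
\end{lemma}

\begin{proof}
Let $\phi\in F^{B_a}$. For every $b\in B_a$ there is $w\in F_0$ with
$[w]=\phi(b)$, so by Lemma~\ref{lem:choice} some pair $(c,g)$ as in
\eqref{eq:op} exists. If $(c,g)$ and $(c',g')$ are two such pairs and
$\pi d=\pi d'$, then $[g(d)]=\phi(\pi d)=[g'(d')]$, that is, $g(d)\sim g'(d')$.
Hence $\sup_cg\sim\sup_{c'}g'$ by (\textsf{op}). Taking the two pairs equal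
gives $\sup_cg\in F_0$; in general it shows that the class does not depend on
the pair. So \eqref{eq:op} is a functional relation and defines a map
$\sum_aF^{B_a}\to F$.
\end{proof}

The next lemma says that substituting into a representative of $t$ computes the
value of $t$ in $F$.

\begin{lemma}\label{lem:S}
Let $k\in K$, $\sigma\in F_0^{V_k}$ and $\rho\in F^V$ with
$[\sigma(v)]=\rho(\tau_kv)$ for all $v\in V_k$. If $\mathrm{Rep}_k(n,t)$, then
$n[\sigma]\in F_0$ and $[n[\sigma]]=\bar\rho(t)$.
\end{lemma}

\begin{proof}
By leastness of $\mathrm{Rep}_k$, over the object of parameters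
$(k,\sigma,\rho)$ satisfying the hypothesis, it suffices that the pairs $(n,t)$
with the stated property are closed under the two rules. For $(v,\tau_kv)$ we
have $[\sigma(v)]=\rho(\tau_kv)=\bar\rho(\tau_kv)$. For $(\sup_cn,\sup_at)$,
suppose that each $n_d[\sigma]$ lies in $F_0$ and has class
$\bar\rho(t_{\pi d})$. By Lemma~\ref{lem:alg}, applied to
$\phi(b)=\bar\rho(t_b)$ and $g(d)=n_d[\sigma]$, the raw term
$(\sup_cn)[\sigma]=\sup_cg$ lies in $F_0$ and has class
$s_a(b\mapsto\bar\rho(t_b))=\bar\rho(\sup_at)$.
\end{proof}

\begin{proposition}\label{prop:model}
$F$ is a model of the theory.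
\end{proposition}

\begin{proof}
Let $\rho\in F^V$ and $e\in E$. For every $v\in V$ there is $w\in F_0$ with
$[w]=\rho(v)$. By Lemma~\ref{lem:choice} for the square over $V\to1$ there are
$k\in K$ and $\sigma\in F_0^{V_k}$ with $[\sigma(v)]=\rho(\tau_kv)$ for all
$v\in V_k$. By Lemma~\ref{lem:R} there are $p,p'\in N_k$ representing $l(e)$ and
$r(e)$. If $\tau_kv=\tau_kv'$, then $\sigma(v)\sim\sigma(v')$, so (\textsf{eq})
gives $p[\sigma]\sim p'[\sigma]$. By Lemma~\ref{lem:S},
$\bar\rho(l(e))=[p[\sigma]]=[p'[\sigma]]=\bar\rho(r(e))$.
\end{proof}

\section{The universal property}\label{sec:universal}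

\subsection{Existence of homomorphisms}

Let $X$ be a model and $u:Y\to X$ a map. A raw term need not have a value in
$X$, so evaluation cannot be defined by recursion into $X$; we define it as a
relation. Let $\mathrm{Val}\subseteq R\times X$ be the least relation such that
\begin{itemize}
\item $\mathrm{Val}(\eta_0(y),u(y))$ for $y\in Y$;
\item for $c\in C$, $a=|c|$, $g\in R^{D_c}$ and $x\in X^{B_a}$: if
$\mathrm{Val}(g(d),x(\pi d))$ for all $d\in D_c$, then
$\mathrm{Val}(\sup_cg,s_a(x))$.
\end{itemize}
It exists by Lemma~\ref{lem:ind}, with rule object $Y+\{(c,g,x)\}$ and premise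
sets $\emptyset$ and $D_c$.

\begin{lemma}\label{lem:fun}
If $\mathrm{Val}(w,x)$ and $\mathrm{Val}(w,x')$, then $x=x'$.
\end{lemma}

\begin{proof}
First, every pair in $\mathrm{Val}$ is the conclusion of one of the two rules
with premises in $\mathrm{Val}$. Indeed, let $\mathrm{Val}'$ be the object of
such conclusions. It is contained in $\mathrm{Val}$, because $\mathrm{Val}$ is
closed. So if the premises of a rule lie in $\mathrm{Val}'$, they lie in
$\mathrm{Val}$, and the conclusion lies in $\mathrm{Val}'$. Thus
$\mathrm{Val}'$ is closed, and $\mathrm{Val}=\mathrm{Val}'$ by leastness.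

Now use induction on $w$. The constructors of $R$ are injective and disjoint. So
for $w=\eta_0(y)$ we get $x=u(y)=x'$. For $w=\sup_cg$ we get $x=s_a(x_1)$ and
$x'=s_a(x_2)$, where $a=|c|$ and $\mathrm{Val}(g(d),x_i(\pi d))$ for all $d$ and
$i=1,2$. By the induction hypothesis $x_1(\pi d)=x_2(\pi d)$ for all $d\in D_c$.
Since $\pi_c$ is surjective, $x_1=x_2$.
\end{proof}

So $\mathrm{Val}$ is the graph of a map $\mathrm{val}:\mathrm{Dom}\to X$, where
$\mathrm{Dom}\subseteq R$ is the subobject of raw terms that have a value.

\begin{lemma}\label{lem:claim}
If $w\sim w'$, then $w,w'\in\mathrm{Dom}$ and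
$\mathrm{val}(w)=\mathrm{val}(w')$.
\end{lemma}

\begin{proof}
Let $U$ be the object of pairs $(w,w')$ in $\mathrm{Dom}\times\mathrm{Dom}$ with
$\mathrm{val}(w)=\mathrm{val}(w')$. We show that $U$ is closed under the rules
for $\sim$. For (\textsf{gen}), (\textsf{sym}) and (\textsf{tr}) this is
immediate from the form of $U$ and $\mathrm{Val}(\eta_0(y),u(y))$.

(\textsf{op}) Suppose $(g(d),g'(d'))\in U$ whenever $\pi d=\pi d'$. As $\pi_c$
and $\pi_{c'}$ are surjective, every $d\in D_c$ has some $d'\in D_{c'}$ over the
same $b$ and conversely, so all $g(d)$ and $g'(d')$ lie in $\mathrm{Dom}$. If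
$d_1,d_2\in D_c$ lie over the same $b$, pick $d'\in D_{c'}$ over $b$; then
$\mathrm{val}(g(d_1))=\mathrm{val}(g'(d'))=\mathrm{val}(g(d_2))$. So
$d\mapsto\mathrm{val}(g(d))$ is constant on the fibres of $\pi_c$, and there is
$x\in X^{B_a}$ with $\mathrm{val}(g(d))=x(\pi d)$ for all $d\in D_c$. For
$d'\in D_{c'}$ pick $d\in D_c$ over $\pi d'$; then
$\mathrm{val}(g'(d'))=\mathrm{val}(g(d))=x(\pi d')$. Hence
$\mathrm{Val}(\sup_cg,s_a(x))$ and $\mathrm{Val}(\sup_{c'}g',s_a(x))$.

(\textsf{eq}) Suppose $(\sigma(v),\sigma(v'))\in U$ whenever
$\tau_kv=\tau_kv'$. Taking $v=v'$ we see that $\sigma$ has values in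
$\mathrm{Dom}$, and $\mathrm{val}\circ\sigma$ is constant on the fibres of the
surjection $\tau_k$. So there is $\rho\in X^V$ with
$\mathrm{val}(\sigma(v))=\rho(\tau_kv)$ for all $v\in V_k$. Then
\begin{equation}\label{eq:repval}
\mathrm{Rep}_k(n,t)\ \Longrightarrow\ \mathrm{Val}(n[\sigma],\bar\rho(t)),
\end{equation}
because the pairs $(n,t)$ with $\mathrm{Val}(n[\sigma],\bar\rho(t))$ are closed
under the rules for $\mathrm{Rep}_k$. For $(v,\tau_kv)$ this is the choice of
$\rho$. For $(\sup_cn,\sup_at)$, if
$\mathrm{Val}(n_d[\sigma],\bar\rho(t_{\pi d}))$ for all $d$, the second rule for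
$\mathrm{Val}$ gives
$\mathrm{Val}\bigl(\sup_c(d\mapsto n_d[\sigma]),s_a(b\mapsto\bar\rho(t_b))\bigr)$.
Applied to $p$ and $p'$, \eqref{eq:repval} gives
$\mathrm{Val}(p[\sigma],\bar\rho(l(e)))$ and
$\mathrm{Val}(p'[\sigma],\bar\rho(r(e)))$. As $X$ is a model, the two values
agree, so $(p[\sigma],p'[\sigma])\in U$.
\end{proof}

\begin{proposition}\label{prop:exist}
There is a homomorphism $h:F\to X$ with $h\eta=u$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:claim}, $h([w])=\mathrm{val}(w)$ is well defined on
$F=F_0/{\sim}$, and $h\eta=u$. Let $s_a(\phi)=[\sup_cg]$ as in \eqref{eq:op}.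
Then $\mathrm{Val}(g(d),h(\phi(\pi d)))$ for all $d$, so
$\mathrm{Val}(\sup_cg,s_a(h\circ\phi))$, that is,
$h(s_a(\phi))=s_a(h\circ\phi)$.
\end{proof}

\subsection{Uniqueness}

\begin{proposition}\label{prop:generated}
Let $G\subseteq F$ be a subalgebra containing $\eta(y)$ for all $y\in Y$. Then
$G=F$. Consequently two homomorphisms $h,h':F\to X$ with $h\eta=h'\eta$ are
equal.
\end{proposition}

\begin{proof}
Let $U=\{(w,w')\in R\times R:w\sim w'\text{ and }[w]\in G\}$. We show that $U$
is closed under the rules for $\sim$. Then $U={\sim}$, and applying this to the
pairs $(w,w)$ with $w\in F_0$ gives $G=F$. Since $U$ is contained in $\sim$ and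
$\sim$ is closed, only the condition $[w]\in G$ has to be checked for each
conclusion. For (\textsf{gen}) it is the assumption on $G$. For (\textsf{sym})
and (\textsf{tr}) it holds because $w\sim w'$ gives $[w]=[w']$.

(\textsf{op}) Suppose $(g(d),g'(d'))\in U$ whenever $\pi d=\pi d'$. Every
$d\in D_c$ has some $d'\in D_{c'}$ over the same point, so $g(d)\in F_0$ and
$[g(d)]\in G$. If $d_1,d_2\in D_c$ lie over the same point, pick $d'\in D_{c'}$
over it; then $g(d_1)\sim g'(d')\sim g(d_2)$. As $\pi_c$ is surjective, there is
$\phi\in G^{B_a}$ with $[g(d)]=\phi(\pi d)$ for all $d$, and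
$[\sup_cg]=s_a(\phi)\in G$ by \eqref{eq:op}.

(\textsf{eq}) Suppose $(\sigma(v),\sigma(v'))\in U$ whenever
$\tau_kv=\tau_kv'$. Taking $v=v'$ gives $\sigma(v)\in F_0$ and
$[\sigma(v)]\in G$, and $v\mapsto[\sigma(v)]$ is constant on the fibres of
$\tau_k$. As $\tau_k$ is surjective, there is $\rho\in G^V$ with
$[\sigma(v)]=\rho(\tau_kv)$. By Lemma~\ref{lem:S}, $[p[\sigma]]=\bar\rho(l(e))$.
This lies in $G$: evaluation in the subalgebra $G$ followed by the inclusion is
a homomorphism extending $\rho$, hence equals $\bar\rho$.

For the last statement, $\{x\in F:h(x)=h'(x)\}$ contains the $\eta(y)$, and it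
is a subalgebra: if $h\phi=h'\phi$ then
$h(s_a(\phi))=s_a(h\phi)=s_a(h'\phi)=h'(s_a(\phi))$.
\end{proof}

\begin{proof}[Proof of Theorem A]
As explained at the start of Section~\ref{sec:construction} we may take $I=1$.
By Propositions~\ref{prop:model}, \ref{prop:exist} and~\ref{prop:generated}, $F$
with $\eta$ is a model with the universal property for models in $\mathcal E$.
It remains to treat models in $\mathcal E/J$. The construction of $F$ uses
collection squares, $W$-types, recursion, dependent products and sums, relations
from Lemma~\ref{lem:ind} and quotients, and all of these are preserved by base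
change. So the pullback of $F$ to $\mathcal E/J$ is the object constructed there
from the pulled-back theory, the pulled-back $Y$ and the pulled-back squares,
and the propositions, read in $\mathcal E/J$, give the universal property for
models in $\mathcal E/J$.
\end{proof}

\begin{remark}[Where the hypotheses enter]
Condition (ii) of collection squares is used, always through
Lemma~\ref{lem:choice}, in four places: to show that inductively defined
subobjects are closed, that every term has a representative, that operations are
everywhere defined on $F$, and that assignments $V\to F$ lift to raw terms over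
a cover of $V$. Condition (i), surjectivity of the covers, gives leastness in
Lemma~\ref{lem:ind} and representatives of variables in Lemma~\ref{lem:R}. It
makes the value of a raw term unique, and it allows families that are constant
on the fibres of $\pi_c$ or $\tau_k$ to descend to $B_a$ or $V$. Were some
$\pi_c$ not surjective, the values of the $g(d)$ would not determine the element
of $X^{B_a}$ to which $s_a$ is to be applied.
\end{remark}

\begin{remark}[The case of choice]
For sets with the axiom of choice one may take $C=A$, $D=B$, $K=1$ and
$V_K=V$. Then $R=T_\alpha(Y)$, the relation $\mathrm{Rep}$ is equality on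
$T_\alpha(V)$, rules (\textsf{gen}) and (\textsf{op}) make $\sim$ reflexive by
induction, and $\sim$ is the least congruence containing all instances of the
equations. So $F$ is the usual quotient of the term algebra.
\end{remark}

\section{Horn theories, presentations and colimits}\label{sec:horn}

The construction also handles clauses whose equations are subject to hypotheses,
such as $s(x)=s(y)\Rightarrow x=y$. A \emph{Horn theory} in $\mathcal E/I$
consists of
\begin{itemize}
\item a signature $\alpha$ and an object $\Lambda$ of clauses;
\item a family $V\to\Lambda$ of contexts, with terms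
$T_\lambda=T_\alpha(V_\lambda)$ (a $W$-type over $\Lambda$);
\item a family $H\to\Lambda$ of hypotheses, with terms
$l'(h),r'(h)\in T_\lambda$ for $h\in H_\lambda$;
\item conclusions $l(\lambda),r(\lambda)\in T_\lambda$.
\end{itemize}
A \emph{model} is an $\alpha$-algebra $X$ such that for all $\lambda\in\Lambda$
and $\rho\in X^{V_\lambda}$
\[
\bigl(\forall h\in H_\lambda\ \ \bar\rho(l'(h))=\bar\rho(r'(h))\bigr)
\ \Longrightarrow\ \bar\rho(l(\lambda))=\bar\rho(r(\lambda)).
\]
Free models are defined as before. An algebraic theory is the case $\Lambda=E$,
with context family $V\times E\to E$ and $H=0$.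

\begin{theoremB}
Internally to a predicative topos, every Horn theory has free models on all
objects, stably under base change.
\end{theoremB}

\begin{proof}
We indicate every change in Sections~\ref{sec:construction}
and~\ref{sec:universal}. Instead of a square over $V\to1$, take a collection
square over $V\to\Lambda$, with left side $V_K\to K$ and bottom map
$K\to\Lambda$; so there are surjections $\tau_k:V_k\to V_\lambda$ for
$k\in K_\lambda$. For $k\in K_\lambda$ let
$\mathrm{Rep}_k\subseteq N_k\times T_\lambda$ be defined by the same two rules.
Lemma~\ref{lem:R} (for $t\in T_\lambda$) and Lemma~\ref{lem:S} (for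
$\rho\in F^{V_\lambda}$) hold with the same proofs. The rule (\textsf{eq}) is
replaced by:
\begin{itemize}
\item[(\textsf{eq}$'$)] For $\lambda\in\Lambda$, $k\in K_\lambda$,
$\sigma\in R^{V_k}$ and $p,p'\in N_k$ with $\mathrm{Rep}_k(p,l(\lambda))$ and
$\mathrm{Rep}_k(p',r(\lambda))$: if
\begin{itemize}
\item[(\textsf{v})] $\sigma(v)\sim\sigma(v')$ for all
$(v,v')\in V_k\times_{V_\lambda}V_k$, and
\item[(\textsf{h})] $n[\sigma]\sim n'[\sigma]$ for all $h\in H_\lambda$ and
$n,n'\in N_k$ with $\mathrm{Rep}_k(n,l'(h))$ and $\mathrm{Rep}_k(n',r'(h))$,
\end{itemize}
then $p[\sigma]\sim p'[\sigma]$.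
\end{itemize}
The premise set is the sum of $V_k\times_{V_\lambda}V_k$ and the object of
triples $(h,n,n')$ as in (\textsf{h}). These form an object over the object of
tuples $(\lambda,k,\sigma,p,p')$, so Lemma~\ref{lem:ind} applies. The premise
(\textsf{h}) refers to all representatives because we have no way to single one
out. Lemma~\ref{lem:alg}, the definition of $\mathrm{Val}$, Lemma~\ref{lem:fun}
and Proposition~\ref{prop:exist} are unchanged. Three verifications remain.

\emph{$F$ is a model.} Let $\rho\in F^{V_\lambda}$ satisfy the hypotheses of the
clause $\lambda$. By Lemma~\ref{lem:choice} there are $k\in K_\lambda$ and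
$\sigma\in F_0^{V_k}$ with $[\sigma(v)]=\rho(\tau_kv)$ for all $v\in V_k$, and
by Lemma~\ref{lem:R} there are $p,p'$ representing $l(\lambda)$ and
$r(\lambda)$. Then (\textsf{v}) holds as in Proposition~\ref{prop:model}. For
(\textsf{h}), Lemma~\ref{lem:S} gives
$[n[\sigma]]=\bar\rho(l'(h))=\bar\rho(r'(h))=[n'[\sigma]]$. Hence
$p[\sigma]\sim p'[\sigma]$, and
$\bar\rho(l(\lambda))=[p[\sigma]]=[p'[\sigma]]=\bar\rho(r(\lambda))$ by
Lemma~\ref{lem:S}.

\emph{The object $U$ of Lemma~\ref{lem:claim} is closed under}
(\textsf{eq}$'$). Suppose (\textsf{v}) and (\textsf{h}) hold with $U$ in place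
of $\sim$. From (\textsf{v}) we obtain $\rho\in X^{V_\lambda}$ and
\eqref{eq:repval} as before. For $h\in H_\lambda$ take $n,n'$ representing
$l'(h),r'(h)$ by Lemma~\ref{lem:R}. By (\textsf{h}), $n[\sigma]$ and
$n'[\sigma]$ have the same value, so $\bar\rho(l'(h))=\bar\rho(r'(h))$ by
\eqref{eq:repval} and Lemma~\ref{lem:fun}. As $X$ is a model,
$\bar\rho(l(\lambda))=\bar\rho(r(\lambda))$, and \eqref{eq:repval} gives
$(p[\sigma],p'[\sigma])\in U$.

\emph{The object $U$ of Proposition~\ref{prop:generated} is closed under}
(\textsf{eq}$'$). The argument for (\textsf{eq}) used only the premise that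
corresponds to (\textsf{v}), and it applies with $V_\lambda$ and $l(\lambda)$ in
place of $V$ and $l(e)$.

Stability under base change follows as for Theorem~A.
\end{proof}

\begin{corollary}
Let $\mathcal E$ be a predicative topos and $\mathbb T$ a Horn theory in
$\mathcal E/I$ with signature $\alpha$.
\begin{enumerate}
\item (Presentations) For every $Y$ and all maps
$\mu,\nu:M\rightrightarrows T_\alpha(Y)$ there is, stably, an initial pair
$(F,\eta:Y\to F)$ among the pairs $(X,u:Y\to X)$ with $X$ a model and
$\bar u\mu=\bar u\nu$.
\item The category of models of $\mathbb T$ in $\mathcal E/I$ has colimits of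
all internal diagrams, in particular all finite colimits, stably.
\item If $\mathbb T$ is an algebraic theory, its category of models is monadic
over $\mathcal E/I$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) Add nullary operations named by $Y$: let $\alpha^+=\alpha+(0\to Y)$, that
is, $B\to A+Y$. An $\alpha^+$-algebra is an $\alpha$-algebra $X$ with a map
$u:Y\to X$, and homomorphisms are $\alpha$-homomorphisms commuting with these
maps. Keep the clauses of $\mathbb T$ via
$T_\alpha(V_\lambda)\to T_{\alpha^+}(V_\lambda)$. Evaluation in $T_{\alpha^+}$
restricts along this map to an $\alpha$-homomorphism extending $\rho$, hence to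
evaluation in $T_\alpha$. For each $j\in M$ add a clause with empty context, no
hypotheses and conclusion $\mu(j)=\nu(j)$. This makes sense because
$T_{\alpha^+}(0)$ and $T_\alpha(Y)$ are initial algebras of the same functor,
and evaluation in $(X,u)$ is $\bar u$. The models of this Horn theory are
exactly the pairs in question; take the free one on $0$, which exists by
Theorem~B.

(2) An internal diagram consists of an internal category $\mathbb D$ in
$\mathcal E/I$, a model $(X_i)_{i\in\mathbb D_0}$ in the slice over
$\mathbb D_0$, and a functorial action by homomorphisms $X_f:X_i\to X_j$ for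
$f:i\to j$. A finite diagram is the case where $\mathbb D_0$ and $\mathbb D_1$
are finite sums of $1$. Apply (1) with $Y=\sum_iX_i$. Write $[z]\in T_\alpha(Y)$
for the variable $z$, and take the relations
\[
\textstyle\sup_a(b\mapsto[x_b])=[s_a(x)]\quad
(i\in\mathbb D_0,\ a\in A,\ x\in X_i^{B_a}),
\qquad [x]=[X_f(x)]\quad(f:i\to j,\ x\in X_i).
\]
For a pair $(X,u)$ the first family says that each $u|_{X_i}:X_i\to X$ is a
homomorphism, the second that these maps form a cocone. So the initial pair is a
colimit.

(3) The forgetful functor has a left adjoint by Theorem~A. By Beck's theorem it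
suffices that it creates coequalizers of those pairs of homomorphisms
$f,g:X_1\rightrightarrows X_0$ whose underlying pair has a split coequalizer
$q:X_0\to Z$; let $\iota:Z\to X_0$ be the given section of $q$. Write
$P(X)=\sum_aX^{B_a}$. Split coequalizers are preserved by every functor, so $Pq$
is the coequalizer of $Pf$ and $Pg$. Let $s_0,s_1$ be the structure maps of
$X_0,X_1$. Since $qs_0Pf=qfs_1=qgs_1=qs_0Pg$, there is a unique $s_Z:PZ\to Z$
with $s_ZPq=qs_0$, that is, a unique algebra structure making $q$ a
homomorphism. If $j:Z\to X$ is a map into an algebra $(X,s_X)$ such that $jq$ is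
a homomorphism, then $js_ZPq=jqs_0=s_XP(j)Pq$, so $j$ is a homomorphism because
$Pq$ is epi. Hence $q$ is the coequalizer among algebras. Finally, $Z$ is a
model, so $q$ is also the coequalizer among models: for $\rho\in Z^V$ we have
$\rho=q\iota\rho$, and since $q$ is a homomorphism and $X_0$ is a model
\[
\bar\rho(l(e))=q\bigl(\overline{\iota\rho}(l(e))\bigr)
=q\bigl(\overline{\iota\rho}(r(e))\bigr)=\bar\rho(r(e)).\qedhere
\]
\end{proof}

\section{The converse fails}\label{sec:converse}

In this section we work in $\mathbf{ZFC}$ and prove Theorem~C. The idea is to
take a topos $\mathcal E$ that is an increasing union of toposes $\mathcal E_n$,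
each satisfying $\mathbf{AMC}$. A theory and an object $Y$ involve only finitely
many objects and maps, so they live in some $\mathcal E_n$, where Theorem~A
provides a free model; the inclusions will be good enough for it to remain free
in $\mathcal E$. A collection square also lives in some $\mathcal E_n$, but
condition (ii) refers to all epis of $\mathcal E$, including those that appear
only in $\mathcal E_{n+1}$. So $\mathbf{AMC}$ can be lost in the union.

We use the theorem of Moerdijk and Palmgren \cite{MP} that every elementary
topos with a natural numbers object has $W$-types, and hence is a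
$\Pi W$-pretopos.

\subsection{Continuous actions}

For a topological group $\Gamma$ let $\mathrm{Cts}(\Gamma)$ be the category of
sets with a $\Gamma$-action with open stabilizers, and equivariant maps. Finite
limits and images are computed as in sets. Every $\Gamma$-subset has a
complement, so $2$ with trivial action is a subobject classifier. For $f:B\to A$
and $Z\to B$, the dependent product $\Pi_fZ$ is the set of pairs $(a,\sigma)$,
with $a\in A$ and $\sigma:B_a\to Z$ a section of $Z\to B$ over $B_a$, whose
stabilizer is open under the action $g(a,\sigma)=(ga,g\sigma g^{-1})$. (An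
equivariant map $J\times_AB\to Z$ over $B$ amounts to an equivariant assignment
$j\mapsto(a_j,\sigma_j)$, where $a_j$ is the image of $j$ in $A$, and the
stabilizer of $(a_j,\sigma_j)$ contains the open stabilizer of $j$.) In
particular exponentials exist. So $\mathrm{Cts}(\Gamma)$ is a Boolean topos,
with natural numbers object $\mathbb N$ with trivial action. Its epis are the
surjections: if $f$ is not surjective, the characteristic function of its image
and the constant function $1$ are distinct maps to $2$ that agree after
composition with $f$.

\begin{proposition}\label{prop:cts}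
$\mathrm{Cts}(\Gamma)$ is a predicative topos for every topological group
$\Gamma$.
\end{proposition}

\begin{proof}
By \cite{MP} it is a $\Pi W$-pretopos, so only $\mathbf{AMC}$ has to be shown.
Let $f:B\to A$ be a map. We construct a collection square over $f$ from all
sufficiently small covers of its fibres. Let $A_0\subseteq A$ be a set of orbit
representatives, and let $\kappa=\max(|B|,|\Gamma|,\aleph_0)$. Let $\Theta$ be
the set of all $\theta=(a,U,D',\pi)$ with $a\in A_0$, $U\le\Gamma_a$ an open
subgroup of $\Gamma$, $D'$ a continuous $U$-set with underlying set a subset of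
$\kappa$, and $\pi:D'\to B_a$ a $U$-equivariant surjection. Put
\[
C=\coprod_{\Theta}\Gamma/U,\qquad D=\coprod_\Theta\Gamma\times_UD',
\]
where $\Gamma\times_UD'$ is $\Gamma\times D'$ modulo $(gu,d)\sim(g,ud)$ for
$u\in U$. Define maps by
\[
gU\mapsto ga\in A,\qquad [g,d]\mapsto gU\in C,\qquad [g,d]\mapsto g\pi(d)\in B .
\]
They are well defined, since $U\le\Gamma_a$ and $gu\pi(d)=g\pi(ud)$, and they
are equivariant and form a commutative square over $f$. Stabilizers in $C$ are
conjugates of the subgroups $U$. The stabilizer of $[g,d]$ is $gU_dg^{-1}$, and
$U_d$ is open in $U$, hence in $\Gamma$. So $C$ and $D$ lie in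
$\mathrm{Cts}(\Gamma)$.

(i) The fibre of $D$ over $gU$ is $\{[g,d]:d\in D'\}$; it maps onto
$gB_a=B_{ga}$.

(ii$'$) Let $\xi:J\to A$ and let $p:Z\to J\times_AB$ be epi. Each orbit of $J$
maps onto an orbit of $A$, so we can choose representatives $j$ of the orbits of
$J$ with $\xi(j)\in A_0$. For such $j$ let $U=\Gamma_j\le\Gamma_{\xi(j)}$, an
open subgroup. The fibre $Z_j$ of $Z$ over $j$ surjects $U$-equivariantly onto
$B_{\xi(j)}$. Choosing one preimage of each point and closing under $U$ gives a
$U$-subset $D'_j\subseteq Z_j$ of size at most $\kappa$ that still surjects onto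
$B_{\xi(j)}$. Up to a chosen bijection of $D'_j$ with a subset of $\kappa$,
which we suppress, this is an element $\theta_j\in\Theta$. Define
$\gamma:J\to C$ by sending $gj$ to $gU$ in the summand $\theta_j$; this is well
defined as $U=\Gamma_j$, and it is equivariant and over $A$. An element of
$J\times_CD$ over $gj$ has the form $(gj,[g,d])$ with $d\in D'_j$; send it to
$gd\in Z$. If $(g'j,[g',d'])=(gj,[g,d])$, then $g'=gu$ with $u\in U$, and
$[gu,d']=[g,ud']$ gives $d=ud'$, so $g'd'=gud'=gd$. Hence the map
$J\times_CD\to Z$ is well defined; it is equivariant, and over $J\times_AB$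
because $p(gd)=g(j,\pi(d))$. So (ii$'$) holds with $J'=J$.
\end{proof}

\subsection{The toposes $\mathcal E_n$ and $\mathcal E$}

Let $G=(\mathbb Z/2)^{\mathbb N\times\mathbb N}$ with the product topology, and
\[
N_n=\{g\in G:g_{ij}=0\text{ for all }i<n\}.
\]
Let $\mathcal E_n\subseteq\mathrm{Cts}(G)$ be the full subcategory of objects on
which $N_n$ acts trivially. As $N_{n+1}\subseteq N_n$, we have
$\mathcal E_n\subseteq\mathcal E_{n+1}$. Let $\mathcal E=\bigcup_n\mathcal E_n$,
a full subcategory of $\mathrm{Cts}(G)$.

Each $\mathcal E_n$ is closed in $\mathrm{Cts}(G)$ under finite limits and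
subobjects, and contains $2$ and $\mathbb N$. It is closed under dependent
products: if $N_n$ acts trivially on $A$, $B$ and $Z$, it fixes every pair
$(a,\sigma)$ in $\Pi_fZ$. Every finite diagram in $\mathcal E$ lies in some
$\mathcal E_n$, so $\mathcal E$ has the same closure properties. Hence
$\mathcal E_n$ and $\mathcal E$ are Boolean toposes with natural numbers object,
and so $\Pi W$-pretoposes by \cite{MP}. The inclusions
$\mathcal E_n\subseteq\mathcal E$, as well as the induced functors on slices,
preserve finite limits and dependent products. Epis in $\mathcal E_n$ and in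
$\mathcal E$ are surjections, by the argument given for $\mathrm{Cts}(\Gamma)$.
Finally, $\mathcal E_n\simeq\mathrm{Cts}(G/N_n)$, since the open subgroups of
$G/N_n$ correspond to the open subgroups of $G$ that contain $N_n$. So
$\mathcal E_n$ is a predicative topos by Proposition~\ref{prop:cts}, and
Theorem~A applies to it.

\begin{proposition}\label{prop:fails}
$\mathbf{AMC}$ fails in $\mathcal E$.
\end{proposition}

\begin{proof}
Suppose it holds. By Lemma~\ref{lem:squares}(c) there is a collection square in
$\mathcal E$ over $\mathbb N\to1$, with left side $D\to C$. Choose $n$ with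
$C,D\in\mathcal E_n$. Let $Z=\coprod_{b\in\mathbb N}Z_b$ with
$Z_b=\mathbb Z/2$, where $g\in G$ acts on $Z_b$ by adding $g_{n,b}$. This action
has open stabilizers and $N_{n+1}$ acts trivially, so $Z\in\mathcal E_{n+1}$.
The evident map $Z\to\mathbb N$ is epi. By (ii$'$) with $J=1$ there are an epi
$J'\to1$, a map $\gamma:J'\to C$, and a map $\psi:J'\times_CD\to Z$ over
$\mathbb N$.

Pick $j\in J'$. Its stabilizer is open, so it contains all $g$ that vanish on
some finite set $\Xi\subseteq\mathbb N\times\mathbb N$. Choose $b$ with
$(n,b)\notin\Xi$. By (i) there is $d\in D_{\gamma(j)}$ over $b$. Let $g\in G$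
have $(n,b)$ as its only nonzero coordinate. Then $gj=j$ because $g$ vanishes on
$\Xi$, and $gd=d$ because $g\in N_n$ and $D\in\mathcal E_n$. So $g$ fixes
$\psi(j,d)\in Z_b$. But $g$ acts on $Z_b$ by adding $1$, which has no fixed
points, a contradiction.
\end{proof}

\subsection{Transfer of free models}

\begin{lemma}\label{lem:transfer}
Let $\Phi:\mathcal T\to\mathcal T'$ be a functor between $\Pi W$-pretoposes that
preserves finite limits and dependent products and has a right adjoint $\Psi$.
Let $\mathbb T=(\alpha,V,\ l,r:E\rightrightarrows T_\alpha(V))$ be a theory in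
$\mathcal T$ and $F$, with $\eta:Y\to F$, a free model on $Y$. Then $\Phi$
preserves $T_\alpha(V)$, so that $\Phi\mathbb T$ is a theory in $\mathcal T'$;
$\Phi F$ is a model of it; and every map $\Phi Y\to X$ into a model $X$ in
$\mathcal T'$ factors as $h\circ\Phi\eta$ for a unique homomorphism
$h:\Phi F\to X$.
\end{lemma}

\begin{proof}
As a left adjoint $\Phi$ preserves coproducts. Since it also preserves finite
limits and dependent products, $\Phi P\cong P'\Phi$ for the polynomial functors
$P,P'$ of $\alpha$ and $\Phi\alpha$, and similarly for $V+P(-)$ and
$\Phi V+P'(-)$. So Lemma~\ref{lem:adj} applies to both, and $\Phi$ preserves the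
initial algebra $T=T_\alpha(V)$.

For an algebra $Z$ let $\mathrm{ev}^Z:Z^V\times T\to Z$ be the map
$(\rho,t)\mapsto\bar\rho(t)$. It is the unique map satisfying
\[
\mathrm{ev}(\rho,v)=\rho(v),\qquad
\mathrm{ev}(\rho,\textstyle\sup_at)=s_a(b\mapsto\mathrm{ev}(\rho,t_b)).
\]
The map $\Phi(\mathrm{ev}^Z)$ satisfies the corresponding equations for
$\Phi Z$, so $\Phi(\mathrm{ev}^Z)=\mathrm{ev}^{\Phi Z}$ up to the canonical
isomorphism $\Phi(Z^V)\cong(\Phi Z)^{\Phi V}$. Let
$\mathrm{ev}^Z_l,\mathrm{ev}^Z_r:Z^V\times E\to Z$ be the composites of
$\mathrm{ev}^Z$ with $1\times l$ and $1\times r$. Then: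
\begin{itemize}
\item $Z$ is a model if and only if $\mathrm{ev}^Z_l=\mathrm{ev}^Z_r$;
\item $\Phi(\mathrm{ev}^Z_l)=\mathrm{ev}^{\Phi Z}_{\Phi l}$, and likewise for
$r$;
\item for a homomorphism $f:Z\to Z'$ we have
$f\circ\mathrm{ev}^Z_l=\mathrm{ev}^{Z'}_l\circ(f^V\times1)$, and likewise for
$r$.
\end{itemize}
The first two facts show that $\Phi F$ is a model.

Let $X$ be a model in $\mathcal T'$, and give $\Psi X$ the algebra structure of
Lemma~\ref{lem:adj}. Then $\Psi X$ is a model. Indeed, since $\varepsilon$ is a
homomorphism, the transpose of $\mathrm{ev}^{\Psi X}_l$ is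
\[
\varepsilon\circ\Phi(\mathrm{ev}^{\Psi X}_l)
=\varepsilon\circ\mathrm{ev}^{\Phi\Psi X}_{\Phi l}
=\mathrm{ev}^X_{\Phi l}\circ(\varepsilon^{\Phi V}\times1),
\]
the same holds for $r$, and $\mathrm{ev}^X_{\Phi l}=\mathrm{ev}^X_{\Phi r}$.
Now maps $\Phi Y\to X$ correspond to maps $Y\to\Psi X$, hence by freeness to
homomorphisms $F\to\Psi X$, hence by Lemma~\ref{lem:adj} to homomorphisms
$\Phi F\to X$. By naturality of transposition, a homomorphism $h:\Phi F\to X$
corresponds to $h\circ\Phi\eta$.
\end{proof}

\begin{proof}[Proof of Theorem C]
By Proposition~\ref{prop:fails} it remains to show that $\mathcal E$ has free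
algebras internally. Let $I\in\mathcal E_n$. The inclusion
$\mathcal E_n/I\to\mathcal E/I$ has a right adjoint,
$(Z\to I)\mapsto(Z^{N_n}\to I)$, where $Z^{N_n}$ is the set of $N_n$-fixed
points of $Z$. This is a $G$-subset because $N_n$ is normal, and an equivariant
map $X\to Z$ with $X\in\mathcal E_n$ takes values in it. For $u:J\to I$ in
$\mathcal E$ let $\Phi_u$ be the composite
\[
\mathcal E_n/I\hookrightarrow\mathcal E/I\xrightarrow{\ u^*\ }\mathcal E/J .
\]
It preserves finite limits and dependent products, and it has a right adjoint,
namely $\Pi_u$ followed by fixed points. So Lemmas~\ref{lem:adj}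
and~\ref{lem:transfer} apply to $\Phi_u$.

Let $\mathbb T=(\alpha,V,\ l,r:E\rightrightarrows T_\alpha(V))$ be a theory in
$\mathcal E/I$ and $Y$ an object of $\mathcal E/I$. Choose $n$ such that $I$,
$\alpha$, $V$, $E$ and $Y$ lie in $\mathcal E_n$. By Lemma~\ref{lem:adj}, applied
to the inclusion and the functor $V+P_\alpha(-)$, the object of terms formed in
$\mathcal E_n/I$ is also the one in $\mathcal E/I$. Since $\mathcal E_n/I$ is a
full subcategory, $l$ and $r$ lie in it, and $\mathbb T$ is a theory in
$\mathcal E_n/I$. By Theorem~A it has a free model $F$, $\eta:Y\to F$, there.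
Lemma~\ref{lem:transfer} for $\Phi_u$ with $u=1_I$ shows that $F$ is a model in
$\mathcal E/I$. For arbitrary $u:J\to I$ it shows that every map $u^*Y\to X$
into a model $X$ of $u^*\mathbb T$ in $\mathcal E/J$ factors through $u^*\eta$
by a unique homomorphism $u^*F\to X$. So $F$ is a free model on $Y$ in
$\mathcal E/I$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MP}
Moerdijk and Palmgren,
\emph{Wellfounded trees in categories},
Ann. Pure Appl. Logic 104 (2000).

\bibitem{PTR}
\emph{Predicative Toposes Revisited},
\url{https://www.dpmms.cam.ac.uk/~jg352/pdf/pssl93talks/Bennopssl93.pdf}.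

\end{thebibliography}

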